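\title{A face-number inequality for regular 3-spheres with the intersection property}

\begin{abstract}
Let $f_i$ be the number of $i$-cells of a finite regular CW complex in which any two closed cells meet in a single cell or not at all, and whose underlying space is a closed connected 3-manifold. We prove that $2f_1+2f_2-5f_0-5f_3+10\ge 0$. In particular this inequality, which is known for 4-polytopes, holds for all regular 3-spheres with the intersection property. The proof sets up a homogeneous linear system with free coefficients whose solution space always has dimension at least $5f_0-2f_1-2f_2+5f_3$, and shows that for generic coefficients the dimension is at most $10$. No geometric realization of the whole complex is used: each genericity condition is verified at its own coefficients, which come from a convex realization of one facet or one vertex figure.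
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{regular CW complex} is a finite CW complex in which every closed cell is homeomorphic to a closed ball and its boundary sphere is a subcomplex. Throughout, \emph{cell} means closed cell, and $f_i$ is the number of $i$-dimensional cells. A regular CW complex has the \emph{intersection property} if the intersection of any two cells is empty or a single cell. A \emph{regular 3-sphere} is a regular CW complex homeomorphic to $S^3$. The proper faces of a convex 4-polytope form a regular 3-sphere with the intersection property, and the two conditions keep the combinatorial behavior of faces, namely that they are balls and that they meet in faces, while discarding the coordinates.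

It is known that every 4-polytope satisfies
\begin{equation}\label{eq:main}
2f_1+2f_2-5f_0-5f_3+10\ \ge\ 0 .
\end{equation}
The question that we answer is taken from \cite{LC}: \emph{does \eqref{eq:main} hold for all regular 3-spheres with the intersection property?} It does, and the sphere plays no special role.

\begin{theorem}\label{thm:main}
Let $X$ be a finite regular CW complex with the intersection property whose underlying space is a closed connected 3-manifold. Then \eqref{eq:main} holds. In particular it holds for every regular 3-sphere with the intersection property.
\end{theorem}

The boundary of the 4-simplex has $(f_0,f_1,f_2,f_3)=(5,10,10,5)$ and gives equality. Written as $2(f_1+f_2-20)\ge 5(f_0+f_3-10)$, the inequality measures everything from the simplex and says that there are many cells of the middle dimensions compared with vertices and 3-cells. It is symmetric under $f_i\leftrightarrow f_{3-i}$. For the boundary of the 4-cube, with face numbers $(16,32,24,8)$, the left side of \eqref{eq:main} is $64+48-80-40+10=2$.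

Neither hypothesis can be dropped. The sphere $S^3$ has a regular cell structure with two cells in each dimension, the two hemispheres of $S^0\subset S^1\subset S^2\subset S^3$; it lacks the intersection property, and the left side of \eqref{eq:main} is $4+4-10-10+10=-2$. Two disjoint copies of the boundary of the 4-simplex give $-10$. The second example also shows that \eqref{eq:main} is a global statement: an inequality obtained by summing local inequalities over the cells would survive disjoint unions.

What a complex $X$ as in the theorem does offer is local geometry. The boundary of each 3-cell and the figure that $X$ forms around each vertex are 2-spheres, and these are combinatorially convex 3-polytopes (Section~\ref{sec:comb}). The polytopes so obtained have nothing to do with one another, and the task is to extract a global inequality from them. Section~\ref{sec:simplicial} shows how this works when $X$ is simplicial. Sections~\ref{sec:rigid} and~\ref{sec:forms} contain the only geometric input, the infinitesimal rigidity of a single convex 3-polytope. Section~\ref{sec:system} introduces the linear system and bounds its solution space from below, Section~\ref{sec:generic} establishes four local properties of generic coefficients, and Section~\ref{sec:end}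 combines them into the upper bound. Besides elementary facts on regular CW complexes, homology and surfaces, which are recalled where needed, only the theorems of Steinitz and Whitney on 3-connected planar graphs are used without proof.

\section{The simplicial case: counting motions}\label{sec:simplicial}

Suppose that $X$ is a simplicial complex. Every triangle lies in two tetrahedra, so $f_2=2f_3$, and the Euler relation $f_0-f_1+f_2-f_3=0$ gives $f_3=f_1-f_0$ (both facts are proved in Section~\ref{sec:comb}). The left side of \eqref{eq:main} becomes $2f_1-f_3-5f_0+10=f_1-4f_0+10$, so the claim is
\[
4f_0-f_1\le 10 .
\]
These numbers suggest a mechanism. Place the vertices at points $p_v\in\mathbb R^4$ that affinely span $\mathbb R^4$, and look for velocities $u_v\in\mathbb R^4$ that preserve all edge lengths to first order: $(u_v-u_w)\cdot(p_v-p_w)=0$ for every edge $vw$. There are $4f_0$ unknowns and $f_1$ equations, so the solution space has dimension at least $4f_0-f_1$. The velocities $u_v=Sp_v+c$, with $S$ a skew $4\times4$ matrix and $c\in\mathbb R^4$, are always solutions and form a space of dimension $6+4=10$. If there are no other solutions, the inequality follows.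

For a complex with polygonal 2-cells one would want positions that make every 2-cell planar, and we have none at our disposal. The way out is that the lower bound on the dimension does not depend on the coefficients. So we free them. Choose an arbitrary vector $q_{v,e}\in\mathbb R^4$ for each incident pair $v\in e$, add an unknown $s_e\in\mathbb R$ for each edge, and require
\begin{equation}\label{eq:simp}
u_v\cdot q_{v,e}=s_e\qquad(v\in e).
\end{equation}
The choice $q_{v,e}=q_{w,e}=p_v-p_w$ for $e=vw$ recovers the system above. For all choices, the solution space has dimension at least $4f_0+f_1-2f_1=4f_0-f_1$, and it is enough to find one choice for which the dimension is at most $10$.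

\begin{example}\label{ex:bipyramid}
Let $X$ have vertices $1,2,3,4,a,b$ and the eight facets $aijk$ and $bijk$ with $1\le i<j<k\le4$. This is the boundary of two 4-simplices glued along the tetrahedron $1234$. There are six edges $ij$ and eight edges $ia$, $ib$, so $4f_0-f_1=24-14=10$. Choose the $q_{v,e}$ so that at each vertex any four of them form a basis; at the vertices of degree five take the standard basis and its sum. We claim that a solution of \eqref{eq:simp} is determined by $u_a$ and the six numbers $s_{ij}$, so that the dimension is at most $4+6$. Suppose that these vanish. From $u_a=0$ we get $s_{ia}=0$ for all $i$. Then $u_i$ is orthogonal to the four vectors $q_{i,ia}$ and $q_{i,ij}$ ($j\neq i$), so $u_i=0$. Hence $s_{ib}=0$ for all $i$, and $u_b=0$.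
\end{example}

The example has the shape of the general proof: four dimensions for one vertex $v_0$, six for the sphere that surrounds it, and then a propagation of zeros. To see where six comes from in general, set $u_{v_0}=0$, so that $s$ vanishes on the edges at $v_0$. The neighbors $w$ of $v_0$ are the vertices of a simplicial 2-sphere, the link of $v_0$. Realize it as a convex polytope with vertices $a_w\in\mathbb R^3$, and take $q_{w,wv_0}=(0,0,0,1)$ and $q_{w,ww'}=q_{w',ww'}=(a_w-a_{w'},0)$ for the edges $ww'$ of the link. Then each $u_w$ lies in $\mathbb R^3\times0$, and the equations on the edges of the link describe the first-order motions of the polytope. A convex simplicial 3-polytope has only the $3+3=6$ trivial ones (Proposition~\ref{prop:alex}).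

The propagation needs a statement of this kind at every vertex, and the coefficients that suit one vertex conflict with those that suit its neighbors. The following standard observation removes the conflict.

\begin{lemma}[Genericity]\label{lem:generic}
Let $M_1(z),\dots,M_N(z)$ be matrices whose entries are real polynomials in $z\in\mathbb R^d$, and let $r_1,\dots,r_N\ge0$ be integers. If for each $i$ there is a point $z_i$ with $\dim\ker M_i(z_i)\le r_i$, then there is a point $z$ with $\dim\ker M_i(z)\le r_i$ for all $i$.
\end{lemma}

\begin{proof}
Let $M_i$ have $n_i$ columns; we may discard the indices with $n_i\le r_i$. The condition $\dim\ker M_i(z)\le r_i$ says that some minor of size $n_i-r_i$ is nonzero at $z$. Let $g_i$ be such a minor that is nonzero at $z_i$. The product $g_1\cdots g_N$ of nonzero polynomials is a nonzero polynomial, so it is nonzero at some $z\in\mathbb R^d$.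
\end{proof}

Thus each local property may be verified at coefficients chosen for that property alone. In the general case two things are new: 2-cells that are not triangles, and facets in which more than three edges meet at a vertex. Each calls for further equations, and these are found in Sections~\ref{sec:forms} and~\ref{sec:system}.

\section{Cells, facets and vertex figures}\label{sec:comb}

\subsection*{Order complexes and links}
The \emph{order complex} $\Delta(P)$ of a finite poset $P$ is the simplicial complex whose simplices are the nonempty chains of $P$. We regard a regular CW complex $Y$ also as the poset of its cells under inclusion and write $Y_{>\sigma}$ for the cells that strictly contain $\sigma$. The order complex $\Delta(Y)$, the barycentric subdivision, is homeomorphic to $Y$. The \emph{link} $\operatorname{lk}s$ of a simplex $s$ in a simplicial complex $K$ consists of the simplices $t$ disjoint from $s$ with $s\cup t\in K$. The link of $t$ in $\operatorname{lk}s$ is $\operatorname{lk}(s\cup t)$, and for a point $x$ in the relative interior of an $i$-simplex $s$ one has $H_j(K,K\setminus x)\cong\tilde H_{j-i-1}(\operatorname{lk}s)$.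

\begin{lemma}\label{lem:links}
Let $K$ be a finite simplicial complex whose underlying space is a closed $n$-manifold, $n\in\{2,3\}$. Then every maximal simplex has dimension $n$, and the link of every $i$-simplex with $i<n$ is homeomorphic to $S^{n-i-1}$.
\end{lemma}

\begin{proof}
The relative interior of a maximal simplex is open in $K$, so its dimension is $n$ by invariance of domain. The local homology of an $n$-manifold shows that the link of an $i$-simplex has the homology of $S^{n-i-1}$, and its dimension is at most $n-i-1$. For $i=n-1$ the link is a finite set with the homology of $S^0$, hence two points. For $i=n-2$ it is a graph in which the link of each vertex is two points, so a disjoint union of cycles, and the homology allows one cycle. For $n=3$, $i=0$ it is a 2-complex in which links of edges are pairs of points and links of vertices are circles, so a closed surface, and a closed surface with the homology of $S^2$ is $S^2$.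
\end{proof}

\subsection*{The intersection property}
Nearly every use of the intersection property passes through part (b) of the next lemma.

\begin{lemma}\label{lem:overlap}
Let $Y$ be a regular CW complex with the intersection property.
\begin{enumerate}
\item[(a)] A cell contained in a cell of the same dimension equals it.
\item[(b)] Two distinct $d$-cells meet in the empty set or in a cell of dimension less than $d$; they share at most one $(d-1)$-cell.
\item[(c)] The 1-skeleton of $Y$ is a simple graph, and the boundary of every 2-cell is a cycle with at least three edges.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A $d$-cell is a subcomplex, and all its cells other than itself lie in its boundary and have smaller dimension. (b) If the intersection were a $d$-cell, it would equal both cells by (a). A cell of dimension at most $d-1$ that contains a $(d-1)$-cell equals it, so it cannot contain two. (c) By regularity an edge has two distinct endpoints, and by (b) with $d=1$ two edges share at most one. The boundary of a 2-cell is a subgraph homeomorphic to a circle, hence a cycle, and cycles in a simple graph have length at least three.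
\end{proof}

From now on $X$ is a complex as in Theorem~\ref{thm:main}. It has dimension three, and its 1-skeleton is connected because $X$ is. We write $v,w$ for vertices, $e,b$ for edges, $R$ for 2-cells and $F$ for 3-cells, which we call \emph{facets}. Let $k_R\ge3$ be the number of edges of $R$. For $w\in e\subset R$, let $e_R^w$ be the other edge of $R$ at $w$ (see Figure~\ref{fig:cell} below).

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[(a)] Every 2-cell lies in exactly two facets.
\item[(b)] Every edge $e$ lies in the same number $k_e$ of 2-cells and of facets, and $k_e\ge3$.
\item[(c)] For every vertex $v$, the complex $\Delta(X_{>v})$ is a 2-sphere.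
\item[(d)] An edge $b$ with $v\notin b$ lies in at most one 2-cell containing $v$.
\item[(e)] For an edge $e=vw$, the edges $e$ and $e_R^w$ $(R\supset e)$ are $k_e+1$ distinct edges at $w$, and no $e_R^w$ contains $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:links} to $\Delta(X)$. The link of a chain $v<e<R$ is the set of facets containing $R$, which gives (a). The link of a chain $v<e$ is $\Delta(X_{>e})$. Its vertices are the 2-cells and facets containing $e$, and its edges are pairs $R<F$. It is a circle, so 2-cells and facets alternate on it, $k_e$ of each, and $k_e\ge2$ because a simplicial circle has at least three vertices. If $k_e=2$, two facets share two 2-cells, contrary to Lemma~\ref{lem:overlap}(b). This proves (b). The link of the vertex $v$ of $\Delta(X)$ is $\Delta(X_{>v})$, which gives (c). For (d), two distinct 2-cells containing $v$ and $b$ would meet in a cell of dimension at most one that contains $b$, hence in $b$, and $v\notin b$. For (e), if $e_R^w=e_{R'}^w$ with $R\ne R'$, then $R$ and $R'$ share two edges; and an edge $e_R^w$ containing $v$ would be a second edge with endpoints $v,w$.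
\end{proof}

\subsection*{Two families of 2-spheres}
For a facet $F$, the boundary $\partial F$ is a regular CW 2-sphere. It has the intersection property, since the intersection of two of its cells is empty or a cell of $X$ contained in the subcomplex $\partial F$. The second family describes $X$ near a vertex.

\begin{lemma}\label{lem:vf}
For every vertex $v$ there is a regular CW 2-sphere $Q_v$ with the intersection property whose face poset is $X_{>v}$: its vertices, edges and 2-cells correspond to the edges, 2-cells and facets of $X$ that contain $v$.
\end{lemma}

\begin{proof}
Let $P=X_{>v}$. For an edge $e\ni v$ the set $P_{<e}$ is empty. For a 2-cell $R\ni v$ it consists of the two edges of $R$ at $v$. For a facet $F\ni v$, the complex $\Delta(P_{<F})$ is the link of $v$ in $\Delta(\partial F)$, a circle by Lemma~\ref{lem:links}. So for each $\sigma\in P$ the complex $\Delta(P_{\le\sigma})$ is a cone over a sphere, that is, a ball of dimension $\dim\sigma-1$ with boundary $\Delta(P_{<\sigma})$. A point of $\Delta(P)$ lies in $\Delta(P_{\le\sigma})\setminus\Delta(P_{<\sigma})$ exactly when $\sigma$ is the top element of the chain that carries the point. Hence these balls are the cells of a regular CW structure on the 2-sphere $\Delta(P)$, with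 face poset $P$. For $\sigma,\tau\in P$ the intersection $\sigma\cap\tau$ is a cell $\gamma\ni v$ of $X$, and $P_{\le\sigma}\cap P_{\le\tau}=P_{\le\gamma}$. So the cells of $Q_v$ given by $\sigma$ and $\tau$ are disjoint if $\gamma=v$ and meet in the cell given by $\gamma$ otherwise.
\end{proof}

We call $Q_v$ the \emph{vertex figure} at $v$. A graph is \emph{3-connected} if it has at least four vertices and stays connected after the deletion of any one or two vertices. We use two theorems without proof. \emph{Steinitz's theorem:} every simple 3-connected planar graph is the graph of a convex 3-polytope. \emph{Whitney's theorem:} the cycles that bound the faces of an embedding of a 3-connected planar graph in $S^2$ are determined by the graph.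

\begin{proposition}\label{prop:polytopal}
Every regular CW 2-sphere $Y$ with the intersection property has the face poset of the boundary of a convex 3-polytope.
\end{proposition}

\begin{proof}
Call the 2-cells of $Y$ faces. The 1-skeleton $G$ is simple, planar and connected. By Lemma~\ref{lem:links}, for each vertex $x$ the complex $\Delta(Y_{>x})$ is a circle on which the edges and the faces at $x$ alternate, at least two of each. So the edges at $x$ are cyclically ordered, and the pairs of consecutive edges, the \emph{corners} at $x$, correspond bijectively to the faces at $x$. If $x$ had degree two, two faces would share two edges. So all degrees are at least three, and $G$ has at least four vertices. We use the following remark twice: if $xa,xb$ form a corner with face $\Phi$, then $\partial\Phi$ minus $x$ is a path from $a$ to $b$.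

\emph{$G-x$ is connected.} Every component of $G-x$ contains a neighbor of $x$. If there were two components, some corner $xa,xb$ would have $a,b$ in different components, and the path above would join them.

\emph{$G-\{x,y\}$ is connected.} Suppose not. Every component contains a neighbor of $x$, since otherwise deleting $y$ would separate that component from $x$. Call a corner $xa,xb$ \emph{mixed} if $a,b\ne y$ lie in different components. The path above must then pass through $y$, so the face of a mixed corner contains $x$ and $y$. If $xy$ is not an edge, going once around $x$ we meet at least two mixed corners. Their faces are distinct and meet in a cell of dimension at most one containing $x$ and $y$, which is an edge $xy$, a contradiction. If $e_0=xy$ is an edge, cut the cyclic order at $e_0$. The remaining edges are linearly ordered and lead to at least two components, so there is a mixed corner. Its face $\Phi_1$ contains $x$ and $y$ but not $e_0$, since its two edges at $x$ differ from $e_0$. Let $\Phi_2$ be a face containing $e_0$. Then $\Phi_1\cap\Phi_2$ is a cell of dimension at most one containing $x$ and $y$, so it is $e_0$, and $e_0\subset\Phi_1$, a contradiction.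

Thus $G$ is 3-connected, and it is the graph of a convex polytope $\Pi$ by Steinitz's theorem. Both $Y$ and $\partial\Pi$ embed $G$ in a 2-sphere, so by Whitney's theorem they have the same facial cycles. In both, a face is determined by its boundary cycle, by Lemma~\ref{lem:overlap}(b). Hence the face posets are isomorphic.
\end{proof}

\subsection*{Counting flags}
For $i<j$ let $f_{ij}$ be the number of pairs consisting of an $i$-cell and a $j$-cell that contains it.

\begin{lemma}\label{lem:counts}
We have $f_{02}=f_{12}=f_{13}$, $\;f_{03}=f_{12}-2f_2+2f_3$ and $f_0-f_1+f_2-f_3=0$.
\end{lemma}

\begin{proof}
A 2-cell has as many vertices as edges, so $f_{02}=f_{12}$. Lemma~\ref{lem:local}(a),(b) give $f_{23}=2f_2$ and $f_{13}=f_{12}$. Summing Euler's formula over the spheres $\partial F$ gives $f_{03}-f_{13}+f_{23}=2f_3$, which is the second relation. Summing it over the spheres $Q_v$ gives $2f_1-f_{02}+f_{03}=2f_0$. Substituting the second relation yields $2f_1-2f_2+2f_3=2f_0$.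
\end{proof}

\section{Infinitesimal rigidity of a convex 3-polytope}\label{sec:rigid}

In this section and the next, $\Pi\subset\mathbb R^3$ is a convex 3-polytope with vertices $x$ at points $p_x$, and \emph{face} means 2-face. We use these elementary facts: two distinct faces share at most a vertex or an edge; no three vertices are collinear; at a vertex $x$ the edge directions span $\mathbb R^3$, all directions $p_y-p_x$ lie in an open half-space, and the planes of the faces at $x$ have only $p_x$ in common. A \emph{diagonal} is a pair of vertices of a face that is not an edge; it lies in one face only.

\begin{proposition}[Alexandrov]\label{prop:alex}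
Let vectors $u_x\in\mathbb R^3$ satisfy $(u_x-u_y)\cdot(p_x-p_y)=0$ whenever $x,y$ lie in a common face of $\Pi$. Then there are a skew matrix $S$ and $c\in\mathbb R^3$ with $u_x=Sp_x+c$ for all $x$.
\end{proposition}

We pass to the dual problem. For $n$ points in $\mathbb R^d$, the \emph{row} of a pair $\{x,y\}$ is the vector in $(\mathbb R^d)^n$ with $p_x-p_y$ in position $x$, with $p_y-p_x$ in position $y$, and zero elsewhere. The equation $(u_x-u_y)\cdot(p_x-p_y)=0$ says that $(u_z)_z$ is orthogonal to this row. Let $\Gamma$ be the set of edges and diagonals of $\Pi$. A \emph{stress} is a function $\omega\colon\Gamma\to\mathbb R$ with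
\[
\sum_y\omega_{xy}(p_y-p_x)=0\qquad\text{for every vertex }x ;
\]
stresses are the linear dependences among the rows. We shall show that a triangulation of $\partial\Pi$ carries no nonzero stress; a count of edges then finishes the proof.

\begin{example}\label{ex:octa}
Let $\Pi$ be the octahedron with vertices $\pm\varepsilon_1,\pm\varepsilon_2,\pm\varepsilon_3$. At $\varepsilon_1$ the edge directions are $\pm\varepsilon_2-\varepsilon_1$ and $\pm\varepsilon_3-\varepsilon_1$, and equilibrium forces the values $\alpha,-\alpha,\alpha,-\alpha$ in cyclic order. The same holds at every vertex by symmetry. The three edges of a triangle are pairwise consecutive at a vertex, so their values $\alpha,\beta,\gamma$ satisfy $\alpha=-\beta=\gamma=-\alpha$. Hence every stress vanishes.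
\end{example}

The general argument keeps this tension: convexity forces many sign changes around each vertex, and Euler's formula leaves too little room for them. It meets one obstacle. If the segments with nonzero stress at $x$ all lie in one face, say two sides and a diagonal, then equilibrium at $x$ is possible with the signs $-,+,-$, which change only twice. We remove such vertices by subtracting stresses that live in one face. These use diagonals outside a fixed triangulation, which is why we work with all of $\Gamma$. A \emph{face stress} is a stress supported on the pairs of vertices of one face.

\begin{lemma}\label{lem:planar}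
Let $W$ be a set of $n\ge2$ vertices of one face, and let $T$ be the set of sides and diagonals of a triangulation of the polygon $\operatorname{conv}W$ without new vertices (the single segment if $n=2$).
\begin{enumerate}
\item[(a)] $|T|=2n-3$, and the only stress supported on $T$ is zero.
\item[(b)] Every function on the pairs of $W$ is the sum of a function supported on $T$ and a stress supported on the pairs of $W$.
\item[(c)] If $x\in W$ and $\sum_{y\in W\setminus x}\alpha_y(p_y-p_x)=0$, then some stress $\sigma$ supported on the pairs of $W$ has $\sigma_{xy}=\alpha_y$ for all $y\in W\setminus x$.
\end{enumerate}
\end{lemma}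

\begin{proof}
(a) Induct on $n$; for $n=2$ equilibrium at an endpoint kills the single value. For $n\ge3$ the $n$ sides are distributed among $n-2$ triangles, so some triangle contains two sides, and their common vertex lies on exactly two segments of $T$. These are not parallel, so a stress vanishes on both. Removing the vertex and the two segments leaves a triangulation on $n-1$ points.

(b) Use coordinates in the plane of the face. The rows of all pairs of $W$ lie in $\mathbb R^{2n}$ and are orthogonal to the vectors $(Sp_x+c)_x$ with $S$ a skew $2\times2$ matrix and $c\in\mathbb R^2$. These form a 3-dimensional space, because a nonzero skew $2\times 2$ matrix is invertible and $n\ge2$. So the rows span a space of dimension at most $2n-3$, and by (a) the rows of $T$ are a basis of it. Given $\omega$, write $\sum\omega_{xy}\,\mathrm{row}_{xy}=\sum\omega'_{xy}\,\mathrm{row}_{xy}$ with $\omega'$ supported on $T$; then $\omega-\omega'$ is a stress.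

(c) The vectors $p_y-p_x$ are pairwise nonparallel in a plane. If $n\le3$ the relation is trivial. Otherwise fix $y_1,y_2$; their vectors form a basis, so the space of relations is spanned by the relations among three vectors $y_1,y_2,y_3$, each unique up to scale. It suffices to treat one of these. Let $\sum c_ap_a=0$, $\sum c_a=0$ be a nontrivial affine dependence of the four coplanar points $x,y_1,y_2,y_3$. No $c_a$ vanishes, since no three of the points are collinear. The function $\sigma_{ab}=c_ac_b$ is a stress, because $\sum_bc_ac_b(p_b-p_a)=c_a\bigl(\sum_bc_bp_b-p_a\sum_bc_b\bigr)=0$. Its values at $x$ form a nonzero relation among the three vectors, so a multiple of $\sigma$ has the required values.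
\end{proof}

\begin{lemma}\label{lem:decomp}
Every stress is a sum of face stresses.
\end{lemma}

\begin{proof}
Call a vertex $x$ \emph{active} for $\omega$ if $\omega_{xy}\ne0$ for some $y$. Suppose that the lemma fails, and among the stresses that are not sums of face stresses choose $\omega$ whose set $N$ of active vertices is smallest. Subtracting from $\omega$ a face stress supported on pairs in $N$ gives a stress that is still not a sum of face stresses and whose active vertices lie in $N$; by minimality its active set is again $N$.

\emph{Step 1: the support may be assumed to be a plane graph.} For each face $\Phi$ with $|\Phi\cap N|\ge2$ choose a triangulation $T_\Phi$ of $\operatorname{conv}(\Phi\cap N)$. Treat these faces one after another: by Lemma~\ref{lem:planar}(b), subtract a face stress supported on pairs of $\Phi\cap N$ so that among the pairs of $\Phi$ only those in $T_\Phi$ carry nonzero values. A later face $\Phi'$ does not undo this. The only pair of $\Phi$ that it can change is a common edge with both ends in $N$, and such an edge is a side of $\operatorname{conv}(\Phi\cap N)$ and so belongs to $T_\Phi$. Now the segments with $\omega\ne0$ form a simple graph embedded in $\partial\Pi\cong S^2$. Indeed, two segments in one face belong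 to a triangulation. Two segments that lie in no common face meet inside the intersection of two faces, which is at most an edge, and a segment between vertices of a face meets an edge of that face only in endpoints unless it is that edge.

\emph{Step 2: no active vertex $x$ has all its nonzero segments in one face $\Phi$.} Otherwise Lemma~\ref{lem:planar}(c) with $W=\Phi\cap N$ gives a face stress whose subtraction makes $x$ inactive.

\emph{Step 3: around each active vertex $x$ the sign of $\omega$ changes at least four times.} Cut $\Pi$ by a plane that separates $x$ from the other vertices, and let $Z$ be the resulting convex polygon. Its sides correspond to the faces at $x$. The nonzero segments at $x$ meet $\partial Z$ in distinct points, in their cyclic order around $x$; call these points positive or negative according to the sign of $\omega$. The number of sign changes is even. It is not zero, because the directions $p_y-p_x$ lie in an open half-space. Suppose that it is two. Choose points $a,b\in\partial Z$ in the two gaps between points of different sign, so that one arc of $\partial Z\setminus\{a,b\}$ contains the positive points and the other the negative ones. If the line $ab$ meets the interior of $Z$, the two arcs lie strictly on opposite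 sides of it. Let $g$ be a linear functional with kernel spanned by $a-p_x$ and $b-p_x$ that is positive toward the positive points. Then every nonzero segment contributes a positive term to $\sum_y\omega_{xy}\,g(p_y-p_x)=0$, which is absurd. Otherwise $a$ and $b$ lie on one side of $Z$, belonging to a face $\Phi$, and the segment $ab$ is the closure of one of the two arcs. So all points off this side have the same sign. Let $g$ vanish on the directions of $\Phi$ and be positive on $z-p_x$ for the points $z\in Z$ off this side. In $\sum_y\omega_{xy}\,g(p_y-p_x)=0$ the segments in $\Phi$ contribute zero and all others contribute nonzero terms of one sign. So all nonzero segments at $x$ lie in $\Phi$, contrary to Step 2.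

\emph{Step 4: counting.} Since $\omega\ne0$, the graph of Step 1 has a connected component $H$ with an edge. Let it have $V'$ vertices, $E'$ edges and $F'$ faces, so $V'-E'+F'=2$. Each face of $H$ is bounded by a closed walk, the lengths of these walks add up to $2E'$, and each pair of consecutive edges at a vertex occurs as a corner in exactly one walk. As $H$ is simple with all degrees at least four, each walk has length $n\ge3$. The number of sign changes at the corners of a walk is even and at most $n$, so it is at most $2n-4$: for $n=3$ it is at most $2$, and for $n\ge4$ we have $n\le2n-4$. The total number of sign changes is therefore at most $4E'-4F'=4V'-8$. By Step 3 it is at least $4V'$, a contradiction.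
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:alex}]
Let $\Pi$ have $n$ vertices. Triangulate each face by diagonals, and let $T$ consist of all edges and all chosen diagonals. This is a triangulation of the sphere with $n$ vertices, so $|T|=3n-6$ by Euler's formula. Let $\omega$ be a stress supported on $T$, and write $\omega=\sum_\Phi\sigma_\Phi$ with one face stress for each face. A diagonal of $\Phi$ lies in no other face, so $\sigma_\Phi$ agrees with $\omega$ on all diagonals of $\Phi$ and is supported on the triangulation of $\Phi$. By Lemma~\ref{lem:planar}(a), $\sigma_\Phi=0$. Hence $\omega=0$, the $3n-6$ rows of $T$ are independent, and their orthogonal complement in $\mathbb R^{3n}$ has dimension six. It contains the vectors $(Sp_x+c)_x$, which form a 6-dimensional space because the $p_x$ affinely span $\mathbb R^3$. So the complement consists of these vectors, and it contains the given $(u_x)_x$.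
\end{proof}

\section{Edge labelings and alternating forms}\label{sec:forms}

Proposition~\ref{prop:alex} involves diagonals, which are not cells of our complexes. We recast it in terms of vertices, edges and faces only. Given velocities $u_x$, put $\tau(x,y)=u_x\cdot(p_y-p_x)$. Then
\begin{equation}\label{eq:tau}
\tau(x,y)+\tau(y,x)=-(u_x-u_y)\cdot(p_x-p_y),
\end{equation}
so a length is preserved to first order exactly when $\tau$ is antisymmetric on the pair. In homogeneous coordinates $\hat x=(p_x,1)\in\mathbb R^4$, the function $y\mapsto\tau(x,y)$ is the value at $\hat y$ of a linear functional that kills $\hat x$. Antisymmetry on all pairs of a face will be encoded by one alternating bilinear form on $L_\Phi=\operatorname{span}\{\hat x:x\in\Phi\}$, a 3-dimensional subspace of $\mathbb R^4$. Recall that the alternating forms on an $n$-dimensional space form a space of dimension $\binom n2$.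

\begin{definition}\label{def:adm}
A \emph{labeling} of $\Pi$ is a real function $\tau$ on the oriented edges with $\tau(y,x)=-\tau(x,y)$. It is \emph{admissible} if it satisfies the following conditions for all vertices $x$ and faces $\Phi$.
\begin{enumerate}
\item[$(\mathrm V_x)$] There is $\lambda_x\in(\mathbb R^4)^*$ with $\lambda_x(\hat x)=0$ and $\lambda_x(\hat y)=\tau(x,y)$ for all edges $xy$ at $x$.
\item[$(\mathrm F_\Phi)$] There is an alternating form $\rho_\Phi$ on $L_\Phi$ with $\rho_\Phi(\hat y,\hat z)=\tau(y,z)$ for all edges $yz$ of $\Phi$.
\end{enumerate}
\end{definition}

Orient every edge of $\Pi$ once. Then a labeling is the same as a real function on the set of edges, its value on an edge oriented from $x$ to $y$ being $\tau(x,y)$.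

\begin{lemma}\label{lem:AB}
The labeling determines $\lambda_x$ and $\rho_\Phi$. Condition $(\mathrm V_x)$ says that the values on the edges at $x$ lie in a certain 3-dimensional subspace $A_x$ of $\mathbb R^{\{\text{edges at }x\}}$, and $(\mathrm F_\Phi)$ says that the values on the edges of $\Phi$ lie in a certain 3-dimensional subspace $B_\Phi$ of $\mathbb R^{\{\text{edges of }\Phi\}}$.
\end{lemma}

\begin{proof}
The functionals that kill $\hat x$ form a 3-dimensional space, and so do the alternating forms on $L_\Phi$. We must show that the evaluation maps are injective. The vectors $\hat x$ and $\hat y$, for the neighbors $y$ of $x$, span $\mathbb R^4$, since the edge directions span $\mathbb R^3$; this settles $\lambda_x$. Let $\rho$ vanish on all edges of $\Phi$, and let $y$ be a vertex of $\Phi$ with neighbors $z,z'$ in $\Phi$. Then $\rho(\hat y,\cdot)$ vanishes on the basis $\hat y,\hat z,\hat z'$ of $L_\Phi$. This holds for all vertices $y$ of $\Phi$, and the $\hat y$ span $L_\Phi$, so $\rho=0$.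
\end{proof}

So $(\mathrm V_x)$ amounts to $\deg x-3$ linear equations, and $(\mathrm F_\Phi)$ to $k-3$ equations if $\Phi$ has $k$ edges. If $\Pi$ has $V'$ vertices, $E'$ edges and $F'$ faces, the admissible labelings are cut out of $\mathbb R^{E'}$ by $(2E'-3V')+(2E'-3F')$ equations, which leaves a dimension of at least $3(V'-E'+F')=6$. For a tetrahedron there are no equations, the four vectors $\hat x$ form a basis of $\mathbb R^4$, and a labeling is the matrix of an alternating form in this basis. The same description holds in general.

\begin{proposition}\label{prop:forms}
\begin{enumerate}
\item[(a)] The map that sends an alternating form $\Omega$ on $\mathbb R^4$ to the labeling $\tau(x,y)=\Omega(\hat x,\hat y)$ is an isomorphism onto the space of admissible labelings. This space has dimension six.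
\item[(b)] An admissible labeling that vanishes on all edges of all faces containing a given vertex $x$ is zero.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Given $\Omega$, take $\lambda_x=\Omega(\hat x,\cdot)$ and $\rho_\Phi=\Omega|_{L_\Phi}$; so the labeling is admissible. If it is zero, then $\Omega(\hat x,\cdot)=0$ for all $x$ by Lemma~\ref{lem:AB}, and $\Omega=0$ because the $\hat x$ span $\mathbb R^4$.

Let $\tau$ be admissible. As $\lambda_x(\hat x)=0$, there is $u_x\in\mathbb R^3$ with $\lambda_x(p,\alpha)=u_x\cdot p-\alpha\,u_x\cdot p_x$, so $\lambda_x(\hat z)=u_x\cdot(p_z-p_x)$ for all vertices $z$. Let $x\in\Phi$ have neighbors $y,y'$ in $\Phi$. The functionals $\lambda_x|_{L_\Phi}$ and $\rho_\Phi(\hat x,\cdot)$ agree on the basis $\hat x,\hat y,\hat y'$, so they are equal. For any two vertices $x,z$ of $\Phi$ this gives $\lambda_x(\hat z)+\lambda_z(\hat x)=\rho_\Phi(\hat x,\hat z)+\rho_\Phi(\hat z,\hat x)=0$, and by the identity \eqref{eq:tau} the left side is $-(u_x-u_z)\cdot(p_x-p_z)$. Proposition~\ref{prop:alex} yields $u_x=Sp_x+c$. Since $p_x^{T}Sp_x=0$,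
\[
\tau(x,y)=(Sp_x+c)\cdot(p_y-p_x)=p_y^{T}Sp_x+c\cdot p_y-c\cdot p_x=\Omega(\hat x,\hat y)
\]
for the alternating form $\Omega\bigl((p,\alpha),(q,\beta)\bigr)=q^{T}Sp+\alpha\,c\cdot q-\beta\,c\cdot p$.

(b) Let the labeling come from $\Omega$. By Lemma~\ref{lem:AB}, $\Omega(\hat x,\cdot)=0$ and $\Omega|_{L_\Phi}=0$ for all faces $\Phi\ni x$. So $\Omega$ descends to a form $\bar\Omega$ on $\mathbb R^4/\langle\hat x\rangle$, which we identify with $\mathbb R^3$ by $(p,\alpha)\mapsto p-\alpha p_x$, and $\bar\Omega$ vanishes on the image of $L_\Phi$, the plane of directions of $\Phi$. Every alternating form on $\mathbb R^3$ is $\det(w,\cdot,\cdot)$ for some vector $w$, and it vanishes on a plane if and only if $w$ lies in that plane. The direction planes of the faces at $x$ meet only in $0$, so $w=0$ and $\Omega=0$.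
\end{proof}

\section{The linear system}\label{sec:system}

\subsection*{A model}
To see which unknowns to introduce, suppose for a moment that $X$ is the boundary of a convex 4-polytope with vertices $p_v$, and put $\hat v=(p_v,1)\in\mathbb R^5$. The alternating forms $\Omega$ on $\mathbb R^5$ form a space of dimension ten. Such a form leaves a trace on each cell: a number $s_e=\Omega(\hat v,\hat w)$ on an oriented edge $e=vw$; a functional $u_v=\Omega(\hat v,\cdot)$ in the 4-dimensional space of functionals killing $\hat v$; a form $\rho_R$ in the 3-dimensional space of alternating forms on the span of the $\hat v$, $v\in R$. Each of $u_v$ and $\rho_R$ determines $s_e$ linearly on the incident edges. If $u_v=0$, then $\Omega$ descends to the 4-dimensional space $\mathbb R^5/\langle\hat v\rangle$, in which the cone over the vertex figure lies, and six dimensions remain. The model is not used in the proof.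

We keep the unknowns $s_e,u_v,\rho_R$ and the linear relations between them, with free coefficients. To apply Proposition~\ref{prop:forms} to a facet $F$ we need a condition of type $(\mathrm F)$ for each 2-cell, which $\rho_R$ supplies, and a condition of type $(\mathrm V)$ for each vertex $v\in F$. The vector $u_v$ has four coordinates and serves all facets at $v$, so it does not confine the values on the edges of $F$ at $v$ to a 3-dimensional space once the coefficients are free. To apply the proposition to a vertex figure $Q_v$ we need a condition of type $(\mathrm V)$ for each edge $vw$, which $u_w$ supplies as in Section~\ref{sec:simplicial}, and a condition of type $(\mathrm F)$ for each facet $F\ni v$, which nothing supplies. Both missing conditions are indexed by the pairs $v\in F$, and both consist of the same number of equations, because the degree of $v$ in $\partial F$ equals the number of edges of the face $F$ of $Q_v$. By Lemma~\ref{lem:generic} one family of equations can play both parts, at different values of its coefficients.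

\subsection*{The system}
Let $E_v$, $E_R$ and $E(F)$ be the sets of edges at $v$, of $R$ and of $F$. For $v\in F$ let $E_{vF}=E_v\cap E(F)$, let $T_{vF}$ be the set of 2-cells $R$ with $v\in R\subset F$, and let $k_{vF}=|E_{vF}|$. Since $\partial F$ is combinatorially a 3-polytope, $|T_{vF}|=k_{vF}\ge3$. For each pair $v\in R$ fix an edge $\beta(v,R)\in E_R$ that does not contain $v$; it exists since $k_R\ge3$. Its value $s_{\beta(v,R)}$ will serve as the label of the edge $R$ of $Q_v$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\coordinate (v) at (270:1); \coordinate (w) at (342:1); \coordinate (x) at (54:1);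
\coordinate (y) at (126:1); \coordinate (z) at (198:1);
\fill[gray!12] (v)--(w)--(x)--(y)--(z)--cycle;
\draw[dashed] (v)--node[below right]{$e$}(w);
\draw[dashed] (v)--node[below left]{$e'$}(z);
\draw[thick] (w)--node[right]{$e_R^{w}$}(x)--node[above]{$\beta(v,R)$}(y)--(z);
\foreach \p in {v,w,x,y,z} \fill (\p) circle (1.3pt);
\node[below] at (v) {$v$}; \node[right] at (w) {$w$}; \node at (0,0) {$R$};
\end{tikzpicture}
\caption{A 2-cell $R$ with a vertex $v$. The two edges $e,e'$ of $R$ at $v$ (dashed) are vertices of the vertex figure $Q_v$, joined there by the edge $R$. The edge $e_R^w$ follows $e=vw$ in $R$ at $w$, and $\beta(v,R)$ is a fixed edge of $R$ that avoids $v$; any of the three solid edges may be chosen.}\label{fig:cell}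
\end{figure}

The \emph{data} are free real parameters: vectors $q_{v,e}\in\mathbb R^4$ for $v\in e$, vectors $m_{R,e}\in\mathbb R^3$ for $e\subset R$, and for each pair $v\in F$ two matrices $C_{vF}$ and $D_{vF}$ with $k_{vF}-3$ rows and with columns indexed by $E_{vF}$ and $T_{vF}$. The \emph{unknowns} are $s_e\in\mathbb R$, $u_v\in\mathbb R^4$ and $\rho_R\in\mathbb R^3$ for all edges, vertices and 2-cells of $X$. The \emph{equations} are
\begin{align}
u_v\cdot q_{v,e}&=s_e &&(v\in e),\tag{E1}\label{E1}\\
\rho_R\cdot m_{R,e}&=s_e &&(e\subset R),\tag{E2}\label{E2}\\
C_{vF}\,(s_e)_{e\in E_{vF}}+D_{vF}\,(s_{\beta(v,R)})_{R\in T_{vF}}&=0 &&(v\in F).\tag{E3}\label{E3}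
\end{align}
Let $\mathcal K$ be the solution space. If $X$ is simplicial, then all $k_{vF}$ equal three and \eqref{E3} is empty; and when the three vectors $m_{R,e}$ of each triangle form a basis, \eqref{E2} merely determines $\rho_R$. What remains is the system \eqref{eq:simp}.

\begin{proposition}\label{prop:lower}
For all data, $\dim\mathcal K\ge5f_0-2f_1-2f_2+5f_3$.
\end{proposition}

\begin{proof}
There are $f_1+4f_0+3f_2$ unknowns, $2f_1$ equations \eqref{E1} and $f_{12}$ equations \eqref{E2}. The sum $\sum_{v\in F}k_{vF}$ counts the triples $v\in e\subset F$, so it is $2f_{13}$, and there are $2f_{13}-3f_{03}$ equations \eqref{E3}. By Lemma~\ref{lem:counts},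
\[
\dim\mathcal K\ \ge\ 4f_0-f_1+3f_2+3(f_{03}-f_{12})=4f_0-f_1-3f_2+6f_3 .
\]
Adding $f_0-f_1+f_2-f_3=0$ gives the claim.
\end{proof}

It remains to find data with $\dim\mathcal K\le10$.

\section{Four local properties of generic data}\label{sec:generic}

We consider subsystems of \eqref{E1}--\eqref{E3} that live near a facet or near a vertex, supplemented by conditions of the form $s_b=0$. Let $E^{(v)}=\bigcup_{R\ni v}E_R$ be the set of edges of the 2-cells at $v$.

The \emph{facet system} $\mathcal F(v,F)$, for $v\in F$, has the unknowns $s_b$ $(b\in E(F))$ and $\rho_R$ $(R\subset F)$. Its equations are \eqref{E2} for all $R\subset F$, \eqref{E3} for all pairs $(w,F)$ with $w\in F$, and $s_b=0$ for all edges $b$ of the 2-cells in $T_{vF}$. Equation \eqref{E3} for $(w,F)$ involves only edges of $F$, so this makes sense.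

The \emph{star system} $\mathcal S(v)$ has the unknowns $s_b$ $(b\in E^{(v)})$, $\rho_R$ $(R\ni v)$ and $u_w$ ($w$ a neighbor of $v$). Its equations are
\begin{itemize}
\item $s_e=0$ for all $e\in E_v$;
\item for each edge $e=vw$, equation \eqref{E1} for the pair $(w,e)$ and for the pairs $(w,e_R^w)$, $R\supset e$;
\item \eqref{E2} for all $R\ni v$;
\item \eqref{E3} for all pairs $(v,F)$, $F\ni v$.
\end{itemize}
For $e\in E_v$, the system $\mathcal S(v,e)$ is $\mathcal S(v)$ together with $s_b=0$ for all edges $b$ of the 2-cells $R\ni v$ that lie in some facet containing $e$.

\begin{proposition}\label{prop:G}
There are data with all of the following properties.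
\begin{enumerate}
\item[(G1)] For all $w\in e$ the vectors $q_{w,e}$ and $q_{w,e_R^w}$ $(R\supset e)$ span $\mathbb R^4$, and for all $R$ the vectors $m_{R,e}$ $(e\in E_R)$ span $\mathbb R^3$.
\item[(G2)] For all $v\in F$ the system $\mathcal F(v,F)$ has only the zero solution.
\item[(G3)] For all $v$ the solution space of $\mathcal S(v)$ has dimension at most six.
\item[(G4)] For all $v\in e$ the system $\mathcal S(v,e)$ has only the zero solution.
\end{enumerate}
\end{proposition}

\begin{proof}
Each of these finitely many conditions bounds the dimension of the kernel of a matrix whose entries are polynomial in the data; for (G1), the matrix has the listed vectors as rows, and spanning means that the kernel is zero. By Lemma~\ref{lem:generic} it suffices to find special data for each single condition. Data that do not occur in a condition are arbitrary. We write $\varepsilon_i$ for standard basis vectors, and we use that a 3-dimensional subspace of $\mathbb R^k$ is the kernel of a $(k-3)\times k$ matrix.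

\emph{(G1).} By Lemma~\ref{lem:local}(b),(e) the first list consists of $k_e+1\ge4$ different free vectors, and the second of $k_R\ge3$. Let them include a basis.

\emph{(G2).} By Proposition~\ref{prop:polytopal}, let $\Pi$ be a convex polytope with the face poset of $\partial F$; we use the same names for corresponding cells. Orient the edges, so that $(s_b)_{b\in E(F)}$ is a labeling $\tau$ of $\Pi$. For each $R\subset F$ identify $\mathbb R^3$ linearly with the space of alternating forms on $L_R$, and for an edge $b$ of $R$ oriented from $x$ to $y$ let $m_{R,b}$ be the vector with $\rho\cdot m_{R,b}=\rho(\hat x,\hat y)$ for all $\rho$. Then \eqref{E2} for $R$ says that $\rho_R$ is a form as in $(\mathrm F_R)$. For each vertex $w\in F$ let $D_{wF}=0$ and choose $C_{wF}$ with kernel $A_w$. Then \eqref{E3} for $(w,F)$ is $(\mathrm V_w)$. So for a solution of $\mathcal F(v,F)$ the labeling $\tau$ is admissible and vanishes on the edges of all faces of $\Pi$ at $v$. By Proposition~\ref{prop:forms}(b) it is zero, and $\rho_R=0$ by Lemma~\ref{lem:AB}.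

\emph{(G3).} Let $\Pi$ be a convex polytope with the face poset of $Q_v$ (Lemma~\ref{lem:vf} and Proposition~\ref{prop:polytopal}). Its vertices are indexed by the edges $e\in E_v$, with homogeneous coordinates $\hat e\in\mathbb R^4$; its edges by the 2-cells $R\ni v$; its faces by the facets $F\ni v$. Orient the edges of $\Pi$; this orders the two edges of $R$ at $v$, for each $R\ni v$. We choose data for which the solutions of $\mathcal S(v)$ correspond to the admissible labelings of $\Pi$.

First we produce one parameter for each edge of $\Pi$. If $R\ni v$ is oriented from $e$ to $e'$, put $m_{R,e}=\varepsilon_1$, $m_{R,e'}=\varepsilon_2$ and $m_{R,b}=\varepsilon_3$ for the other edges $b$ of $R$. Given $s_e=s_{e'}=0$, equations \eqref{E2} for $R$ say that $\rho_R=(0,0,r_R)$ for a real number $r_R$ and that $s_b=r_R$ for all $b\in E_R$ with $v\notin b$. By Lemma~\ref{lem:local}(d) each such $b$ belongs to one $R\ni v$ only. So the solutions of the equations $s|_{E_v}=0$ and \eqref{E2} correspond to arbitrary families $(r_R)_{R\ni v}$, that is, to labelings $\tau$ of $\Pi$, with $\tau(e,e')=r_R$ if $R$ is oriented from $e$ to $e'$.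

Next, fix $e=vw$ and identify $\mathbb R^3$ linearly with the space of $\lambda\in(\mathbb R^4)^*$ that kill $\hat e$. Put $q_{w,e}=(0,0,0,1)$. For $R\supset e$ let $e'$ be the other edge of $R$ at $v$, let $g_R\in\mathbb R^3$ satisfy $\lambda\cdot g_R=\lambda(\hat e')$ for all $\lambda$, and put $q_{w,e_R^w}=(g_R,0)$ if $R$ is oriented from $e$ to $e'$ and $q_{w,e_R^w}=(-g_R,0)$ otherwise. These assignments do not conflict: $w$ determines $e$ because the graph of $X$ is simple, and the edges $e,e_R^w$ are distinct by Lemma~\ref{lem:local}(e). By the same lemma $v\notin e_R^w$, so $s_{e_R^w}=r_R$. The equation for $(w,e)$ says $u_w=(\lambda,0)$ for some $\lambda$. The equation for $(w,e_R^w)$ says $\lambda(\hat e')=r_R=\tau(e,e')$ in the first case and $-\lambda(\hat e')=r_R=-\tau(e,e')$ in the second. As $R$ runs through the 2-cells containing $e$, the edge $e'$ runs through the neighbors of $e$ in $\Pi$. So the equations at $w$ can be solved if and only if $(\mathrm V_e)$ holds, and then $u_w$ is unique by Lemma~\ref{lem:AB}.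

Finally, the edges of the face $F$ of $\Pi$ are the elements of $T_{vF}$. Let $C_{vF}=0$ and choose $D_{vF}$ with kernel $B_F$. Since $s_{\beta(v,R)}=r_R$, equation \eqref{E3} for $(v,F)$ is $(\mathrm F_F)$.

Thus the map from solutions of $\mathcal S(v)$ to labelings is a linear bijection onto the admissible labelings of $\Pi$, and Proposition~\ref{prop:forms}(a) gives dimension six.

\emph{(G4).} Take the data just constructed. The added equations say $r_R=0$ for all edges $R$ of all faces $F$ of $\Pi$ that contain the vertex $e$. By Proposition~\ref{prop:forms}(b) the labeling is zero, and so is the solution.
\end{proof}

\begin{example}\label{ex:need}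
Neither part played by \eqref{E3} can be spared. Let $F$ be the octahedral facet of a pyramid over an octahedron. Without \eqref{E3}, the system $\mathcal F(v,F)$ has $12+8\cdot3=36$ unknowns and $8\cdot3+8=32$ equations, so (G2) fails for all data: nothing constrains the four edges at the vertex $v^*$ opposite to $v$. With \eqref{E3} and $D_{wF}=0$, each neighbor $w$ of $v$ contributes one relation among the values on its four edges in $F$; three of them vanish, so $s_{wv^*}=0$ as soon as its coefficient is nonzero. Dually, let $v$ be the apex of a pyramid over a cube, so that $Q_v$ is a cube. Without \eqref{E3}, the system $\mathcal S(v)$ has $20+12\cdot3+8\cdot4=88$ unknowns and $8+8\cdot4+12\cdot3=76$ equations, so its solution space has dimension at least twelve. The six facets at $v$, each with $k_{vF}=4$, supply the six missing equations.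
\end{example}

\section{Propagation of zeros and proof of the theorem}\label{sec:end}

Fix data as in Proposition~\ref{prop:G}. Every element of $\mathcal K$ satisfies the equations of type \eqref{E1}--\eqref{E3} in the local systems, so its restriction solves a local system as soon as $s$ vanishes on the prescribed edges. In particular, if $u_v=0$, then $s=0$ on $E_v$ by \eqref{E1}, and the restriction solves $\mathcal S(v)$.

Let $(s,u,\rho)\in\mathcal K$. Call a vertex $v$ \emph{cleared} if $s=0$ on $E(F)$ for every facet $F\ni v$. This is the right invariant for an induction along edges: (G1) and (G4) at a neighbor $v'$ of $v$ need the vanishing of $s$ on the facets around the edge $vv'$, and these facets contain $v$.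

\begin{lemma}\label{lem:prop}
\begin{enumerate}
\item[(a)] If $s=0$ on $E^{(v)}$, then $v$ is cleared.
\item[(b)] If $v$ is cleared and $e=vv'$ is an edge, then $v'$ is cleared.
\item[(c)] If some vertex is cleared, then $(s,u,\rho)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For each facet $F\ni v$ the restriction to $F$ solves $\mathcal F(v,F)$, so $s=0$ on $E(F)$ by (G2).

(b) Every facet containing $e$ contains $v$, so $s$ vanishes on its edges. Every 2-cell $R\supset e$ lies in a facet, which then contains $e$. Hence $s_e=0$ and $s_{e_R^{v'}}=0$ for all $R\supset e$. By \eqref{E1}, $u_{v'}$ is orthogonal to the vectors $q_{v',e}$ and $q_{v',e_R^{v'}}$, so $u_{v'}=0$ by (G1). The restriction therefore solves $\mathcal S(v')$. It also vanishes on the edges of every 2-cell that lies in a facet containing $e$, so it solves $\mathcal S(v',e)$. By (G4), $s=0$ on $E^{(v')}$, and (a) applies.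

(c) The 1-skeleton of $X$ is connected, so all vertices are cleared by (b); this is where the connectedness of $X$ is used. Every edge lies in a facet, so $s=0$. Then $u=0$ and $\rho=0$ by \eqref{E1}, \eqref{E2} and (G1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix a vertex $v_0$ and let $\mathcal K_0=\{(s,u,\rho)\in\mathcal K:u_{v_0}=0\}$, so that $\dim\mathcal K\le4+\dim\mathcal K_0$. Restriction maps $\mathcal K_0$ linearly into the solution space of $\mathcal S(v_0)$, which has dimension at most six by (G3). An element of the kernel of this map has $s=0$ on $E^{(v_0)}$, so it is zero by Lemma~\ref{lem:prop}(a),(c). Hence $\dim\mathcal K_0\le6$ and $\dim\mathcal K\le10$. Proposition~\ref{prop:lower} gives $5f_0-2f_1-2f_2+5f_3\le10$, which is \eqref{eq:main}.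
\end{proof}

\begin{remark}\label{rem:cost}
The equations \eqref{E3} are the price paid for having no global coordinates, and the price can be read off. By Lemma~\ref{lem:counts}, the number of unknowns minus the number of equations \eqref{E1} and \eqref{E2} is $4f_0-f_1+3f_2-f_{12}=3f_0+3f_3-f_{03}$. The count in Proposition~\ref{prop:lower} therefore amounts to the identity
\[
2f_1+2f_2-5f_0-5f_3+10=\bigl(f_{03}-3f_0-3f_3+10\bigr)+\sum_{v\in F}(k_{vF}-3).
\]
Had the vertex conditions of the facets and the face conditions of the vertex figures been imposed as two separate families, the sum would have been paid twice, and the resulting inequality would be weaker than \eqref{eq:main} whenever some $k_{vF}$ exceeds three.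
\end{remark}

\begin{thebibliography}{1}

\bibitem{LC}
\emph{Linear Constraints On Face Numbers Of Polytopes},
\texttt{https://depositonce.tu-berlin.de/\allowbreak bitstreams/\allowbreak 05fc35e1-6a1e-491c-8a52-51055d42de71/\allowbreak download}.

\end{thebibliography}
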